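\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Compact perturbations of critical order need not preserve generation of semigroups}


\begin{abstract}
Let $A$ generate a $C_0$-semigroup on a Banach space $X$, let
$\|R(\omega+is,A)\|=O(|s|^{-\beta})$ for some $0<\beta<1$, and let
$B:D((\omega-A)^\beta)\to X$ be compact. We show that $A+B$ need not generate a
$C_0$-semigroup: for every $\beta\in(0,1)$ there is a counterexample on a separable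
reflexive space with $B$ of rank one and of arbitrarily small norm. The construction uses
a pair of chirp signals whose Laplace transforms are uniformly small while their
convolution is large. On Hilbert spaces, by contrast, $A+B$ always generates.
\end{abstract}

\section{The question and the answer}

Let $X$ be a complex Banach space and let $A$ generate a $C_0$-semigroup $T$ on $X$ with
growth bound $\omega_0(T)$. Fix $\omega>\omega_0(T)$ and $0<\beta<1$. We study generators
that satisfy
\begin{equation}\label{eq:decay}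
\|R(\omega+is,A)\|=O(|s|^{-\beta})\qquad (|s|\to\infty),
\end{equation}
where $R(\lambda,A)=(\lambda-A)^{-1}$. Domains of the fractional powers $(\omega-A)^\gamma$
always carry the graph norm. Up to equivalence of norms, they do not depend on the choice of
$\omega>\omega_0(T)$.

The exponent $\beta$ measures how much damping the
semigroup has at high frequency. For example, let $A$ be multiplication by
$m(\xi)=i\xi-|\xi|^\beta$ on $L^2(\mathbb R)$, and let $\omega>0$. Then
$|\omega+is-m(\xi)|\ge\max(|s-\xi|,|\xi|^\beta)$. This is at least $|s|/2$ if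
$|s-\xi|\ge|s|/2$, and at least $(|s|/2)^\beta$ otherwise, so \eqref{eq:decay} holds.
Oscillations of frequency $\xi$ are damped at rate $|\xi|^\beta$. The case $\beta=1$ of
\eqref{eq:decay} corresponds to holomorphic semigroups.

In the same example $|\omega-m(\xi)|$ is comparable to $|\xi|$ for large $|\xi|$, so an
operator that is bounded from $D((\omega-A)^\gamma)$ to $X$ may have size $|\xi|^\gamma$ at
frequency $\xi$. For $\gamma<\beta$ this is dominated by the damping, and for
$\gamma=\beta$ the two have the same order. Two known facts, recalled in \cite{RankOne},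
fit this picture.
\begin{itemize}
\item If $A$ satisfies \eqref{eq:decay} and $B$ is bounded from
$D((\omega-A)^\gamma)$ to $X$ with $0<\gamma<\beta$, then $A+B$, with domain $D(A)$,
generates a $C_0$-semigroup.
\item If $A$ generates a holomorphic semigroup and $B:D(A)\to X$ is compact, then $A+B$
generates a holomorphic semigroup. So at the critical order, compactness is
enough when $\beta=1$.
\end{itemize}
One may therefore expect that, for $0<\beta<1$, every compact
$B:D((\omega-A)^\beta)\to X$ can be added to $A$. Whether this is so is the question posed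
in \cite{RankOne}.

There is a concrete reason to expect it. We shall see in Section~\ref{sec:res} that, for
compact $B$, on some half-plane
\begin{equation}\label{eq:heur}
\|R(\lambda,A+B)\|\le c\,\|R(\lambda,A)\| .
\end{equation}
Thus $A+B$ has a resolvent that is as good as that of $A$. For holomorphic semigroups such
estimates characterize generation. For $\beta<1$ they do not, and this gap decides the
question.

\begin{theorem}\label{thm:counter}
Let $0<\beta<1$. There are a separable reflexive Banach space $X$, a generator $A$ of a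
contractive $C_0$-semigroup $T$ on $X$ that satisfies \eqref{eq:decay} for every
$\omega>\omega_0(T)$, and a rank-one (hence compact) bounded operator
$B:D((\omega-A)^\beta)\to X$ such that for every scalar $\varepsilon\ne0$ the operator
$A+\varepsilon B$ with domain $D(A)$ does not generate a $C_0$-semigroup.
\end{theorem}

So the answer is no for every $\beta\in(0,1)$. The range $0<\gamma<\beta$ in the first fact
above is also optimal in a strong sense: at $\gamma=\beta$ even rank-one perturbations of
arbitrarily small norm can fail. The failure depends on the geometry of $X$.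

\begin{theorem}\label{thm:hilbert}
Let $X$ be a Hilbert space, let $A$ generate a $C_0$-semigroup that satisfies
\eqref{eq:decay} with $0<\beta<1$, and let $B:D((\omega-A)^\beta)\to X$ be bounded. Suppose
that for some $w\ge\omega$ the operators $I-BR(\lambda,A)$, $\operatorname{Re}\lambda\ge w$,
are invertible with uniformly bounded inverses. Then $A+B$, with domain $D(A)$, generates a
$C_0$-semigroup. The hypothesis holds for every compact $B:D((\omega-A)^\beta)\to X$, and
for every $B$ of sufficiently small norm.
\end{theorem}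

Section~\ref{sec:res} contains the resolvent estimates valid in every Banach space. In
Section~\ref{sec:chirp} we reduce the search for a counterexample to a question about two
scalar signals and answer it by hand. Section~\ref{sec:block} realizes these signals
as orbits of one matrix semigroup, Section~\ref{sec:proof} assembles infinitely many such
matrices into the operator $A$ of Theorem~\ref{thm:counter}, and
Section~\ref{sec:hilbert} proves Theorem~\ref{thm:hilbert}.

\section{Resolvent estimates in any Banach space}\label{sec:res}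

\paragraph{Fractional powers.}
Let $A$ generate the $C_0$-semigroup $T$ and let $\omega>\omega_0(T)$. Choose $M\ge1$ with
$\|T(t)\|\le Me^{\omega t}$ for $t\ge0$, and put $P=\omega-A$. The closed half-plane
$\operatorname{Re}\lambda\ge\omega$ lies in $\rho(A)$, and there we write
\[
\lambda=\omega+\mu,\qquad \mu=\sigma+is,\quad\sigma\ge0,\qquad
R(\lambda)=R(\lambda,A)=(\mu+P)^{-1}.
\]
Then $\sigma\|R(\lambda)\|\le M$. For $0<\beta<1$ the bounded injective operator
\begin{equation}\label{eq:negpower}
P^{-\beta}=\frac{\sin\pi\beta}{\pi}\int_0^\infty\tau^{-\beta}(\tau+P)^{-1}\,d\tau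
\end{equation}
is the negative fractional power of $P$, and $P^\beta$ is its inverse, with domain
$D(P^\beta)$ equal to the range of $P^{-\beta}$. We use the following standard facts. The
operator $P^\beta$ is closed and commutes with the resolvent of $A$. Also
$D(A)\subset D(P^\beta)$, and for $y\in D(A)$ Balakrishnan's formula holds:
\begin{equation}\label{eq:balak}
P^\beta y=\frac{\sin\pi\beta}{\pi}\int_0^\infty\tau^{\beta-1}P(\tau+P)^{-1}y\,d\tau .
\end{equation}
Since $P^{-\beta}$ is bounded, the graph norm on $D(P^\beta)$ is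
equivalent to $\|P^\beta\cdot\|$, and an operator $B:D(P^\beta)\to X$ is bounded
(respectively compact) if and only if $C:=BP^{-\beta}$ is bounded (respectively compact) on $X$. Finally we recall
\begin{equation}\label{eq:beta}
\int_0^\infty\frac{\tau^{\beta-1}}{a+\tau}\,d\tau=\frac{\pi}{\sin\pi\beta}\,a^{\beta-1},
\qquad
\int_0^\infty\frac{\tau^{-\beta}}{a+\tau}\,d\tau=\frac{\pi}{\sin\pi\beta}\,a^{-\beta}
\qquad(a>0).
\end{equation}

\paragraph{The size of $P^\beta R(\lambda)$.}
Because $BR(\lambda)=C\,P^\beta R(\lambda)$, everything depends on the operators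
$P^\beta R(\lambda)$. The next inequality bounds them vector by vector, which will be
essential for Theorem~\ref{thm:hilbert}. It does not use \eqref{eq:decay}.

\begin{lemma}\label{lem:balak}
If $|s|\ge\sigma\ge0$ and $s\ne0$, then for all $x\in X$
\begin{equation}\label{eq:pointwise}
\|P^\beta R(\lambda)x\|\le3|\mu|^\beta\|R(\lambda)x\|+3M|\mu|^{\beta-1}\|x\| .
\end{equation}
\end{lemma}

\begin{proof}
We apply \eqref{eq:balak} to $y=(\mu+P)^{-1}x$. For $\tau>0$ we have $\mu\ne\tau$ and
\[
P(\tau+P)^{-1}(\mu+P)^{-1}=\frac{\mu(\mu+P)^{-1}-\tau(\tau+P)^{-1}}{\mu-\tau},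
\]
because $\mu(\tau+P)-\tau(\mu+P)=(\mu-\tau)P$. Since
$|s|\ge\sigma$, we have $\sigma\le|\mu|/\sqrt2$, and therefore
\[
|\mu-\tau|^2=|\mu|^2+\tau^2-2\tau\sigma\ge|\mu|^2+\tau^2-\sqrt2\,\tau|\mu|
\ge\Big(1-\frac1{\sqrt2}\Big)(|\mu|^2+\tau^2)\ge\frac19(|\mu|+\tau)^2 .
\]
The last step uses $|\mu|^2+\tau^2\ge\frac12(|\mu|+\tau)^2$ and
$\frac12(1-\frac1{\sqrt2})>\frac19$. Together with
$\tau\|(\tau+P)^{-1}\|=\tau\|R(\omega+\tau)\|\le M$ this gives
\[
\|P^\beta R(\lambda)x\|\le\frac{\sin\pi\beta}{\pi}\int_0^\infty
\frac{3\tau^{\beta-1}}{|\mu|+\tau}\,d\tau\,\big(|\mu|\,\|R(\lambda)x\|+M\|x\|\big),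
\]
and \eqref{eq:beta} with $a=|\mu|$ gives \eqref{eq:pointwise}.
\end{proof}

According to \cite{RankOne}, condition \eqref{eq:decay} is equivalent to
$\sup_s\|P^\beta R(\omega+is)\|<\infty$. We need only one direction, which we now derive,
together with its extension to a half-plane.

\begin{lemma}\label{lem:bounds}
Assume \eqref{eq:decay}. There are constants $M_1,M_2$ such that for
$\operatorname{Re}\lambda\ge\omega$
\begin{equation}\label{eq:M1}
\|P^\beta R(\lambda)\|\le M_1,\qquad
\|R(\lambda)\|\le M_2|s|^{-\beta}\quad(s\ne0).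
\end{equation}
\end{lemma}

\begin{proof}
First let $\sigma=0$. The function $s\mapsto\|R(\omega+is)\|$ is continuous, so
\eqref{eq:decay} gives $\|R(\omega+is)\|\le c|s|^{-\beta}$ for all $s\ne0$. For $|s|\ge1$,
Lemma~\ref{lem:balak} gives
$\|P^\beta R(\omega+is)\|\le3c+3M$. For $|s|\le1$ we write
$P^\beta R(\omega+is)=(P^\beta P^{-1})(I-isR(\omega+is))$. Here $P^\beta P^{-1}$ is bounded
by the closed graph theorem, and the second factor is continuous in $s$, hence bounded for
$|s|\le1$. For $\sigma>0$ the resolvent identity gives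
\[
R(\omega+\sigma+is)=R(\omega+is)\big(I-\sigma R(\omega+\sigma+is)\big),
\]
and the last factor has norm at most $1+M$. So both bounds extend to $\sigma>0$ with an
additional factor $1+M$.
\end{proof}

\paragraph{Perturbed resolvents.}
We now compare the resolvents of $A+B$ and $A$. Compactness enters because it turns the
strong convergence $P^\beta R(\lambda)\to0$ as $\operatorname{Re}\lambda\to\infty$ into
convergence in norm. As always, $A+B$ has domain $D(A)$.

\begin{lemma}\label{lem:pert}
Assume \eqref{eq:decay}, let $B:D(P^\beta)\to X$ be bounded and $C=BP^{-\beta}$.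
\begin{enumerate}
\item[\textup{(a)}] If $B$ is compact, or if $M_1\|C\|<1$, then there is $w\ge\omega$ such
that $V(\lambda):=(I-BR(\lambda))^{-1}$ exists as a bounded operator on $X$ for
$\operatorname{Re}\lambda\ge w$ and
$v:=\sup_{\operatorname{Re}\lambda\ge w}\|V(\lambda)\|<\infty$.
\item[\textup{(b)}] If $w\ge\omega$ is such that $V(\lambda)$ exists for $\operatorname{Re}\lambda\ge w$ and
is bounded by $v<\infty$ there, then these $\lambda$ belong to $\rho(A+B)$, and
\begin{equation}\label{eq:pertres}
R(\lambda,A+B)=R(\lambda)V(\lambda)=R(\lambda)+R(\lambda)V(\lambda)C\,P^\beta R(\lambda).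
\end{equation}
In particular $\|R(\lambda,A+B)\|\le v\|R(\lambda)\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $F(\lambda)=P^\beta R(\lambda)$, so that $BR(\lambda)=CF(\lambda)$ and
$\|F(\lambda)\|\le M_1$. If $M_1\|C\|<1$, the Neumann series gives the claim with
$w=\omega$. Now let $B$, and hence $C$, be compact. For $x\in D(A)$ we have
$\|F(\lambda)x\|=\|R(\lambda)P^\beta x\|\le M\sigma^{-1}\|P^\beta x\|$, which tends to $0$
as $\sigma=\operatorname{Re}\lambda-\omega\to\infty$, uniformly in $s$. Since $D(A)$ is dense and the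
$F(\lambda)$ are uniformly bounded, $F(\lambda)\to0$ strongly, and hence uniformly on
relatively compact sets. Such a set is the image of the unit ball under $C$. So
$\|F(\lambda)C\|\to0$ as $\operatorname{Re}\lambda\to\infty$, and there is $w\ge\omega$ with $\|F(\lambda)C\|\le\frac12$ for
$\operatorname{Re}\lambda\ge w$. Then
\[
(I-CF(\lambda))^{-1}=I+C\,(I-F(\lambda)C)^{-1}F(\lambda),
\]
as one sees by multiplying out, and the norm is at most $1+2\|C\|M_1$.

(b) On $D(A)$ we have $\lambda-A-B=(I-BR(\lambda))(\lambda-A)$, a product of two bijections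
whose inverse $R(\lambda)V(\lambda)$ is bounded.
This gives the first equality. The second one follows from
$V(\lambda)=I+V(\lambda)BR(\lambda)$.
\end{proof}

For compact $B$ this proves \eqref{eq:heur}. By \eqref{eq:M1}, the resolvent of $A+B$ even
satisfies the same decay $O(|s|^{-\beta})$ on a half-plane, whether or not $A+B$ generates a
semigroup. In a counterexample the resolvent therefore stays small, and the failure has to
be found in the time domain.

\section{Two signals with small transforms and a large convolution}\label{sec:chirp}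

\paragraph{Reduction to signals.}
It helps to choose $A$ and $B$ so that the perturbed semigroup can be computed explicitly.
Take $X=Y\oplus Y$, $A=A_Y\oplus A_Y$ and
\[
B(y,z)=(\varphi(z)b,0)
\]
with a vector $b\in Y$ and a functional $\varphi$. Since $B$ reads the second component and
writes only to the first, it can act only once. If $T_Y$ denotes the semigroup of
$A_Y$, then a semigroup generated by $A+B$ must send $(0,z)$, $z\in D(A_Y)$, at time $t$ to a vector with
first component
\[
\int_0^tT_Y(t-s)b\;\varphi(T_Y(s)z)\,ds ,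
\]
while the corresponding corner of the resolvent is $R(\lambda,A_Y)b\;\varphi(R(\lambda,A_Y)z)$.
Now apply a functional $f$ to both expressions, and suppose that $\varphi$ is a multiple of
$f$. Up to this multiple, the first
result is the convolution at time $t$ of the two signals
$f(T_Y(\cdot)b)$ and $f(T_Y(\cdot)z)$, and the second one is the product of their Laplace
transforms. So we look for signals $g,h$ with $|g|,|h|\le1$ whose transforms stay bounded
while their convolution is large.

The constant signal on $[0,L]$ shows the difficulty. Its convolution with itself at time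
$L$ equals $L$, but its transform at $0$ equals $L$ as well. To keep the transform small,
the signal should not stay long near any one frequency. A \emph{chirp} $e^{i\Lambda s^2}$
has frequency $2\Lambda s$ at time $s$, so it is in resonance with a given
frequency only during a time of order $\Lambda^{-1/2}$. Convolving it with its
conjugated time reversal cancels all phases, and the result is as large as for constants.
The next lemma is this computation. It includes partial transforms, started at an
arbitrary time $y$, because these will be the values of a resolvent. The window $\chi$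
makes the signals continuous.

\begin{lemma}\label{lem:chirp}
Let $L\ge1$, $\Lambda=144e^{2L}$, $\chi(s)=\sin(\pi s/L)$, and let
\[
g(s)=\chi(s)e^{i\Lambda s^2},\qquad h(s)=\chi(s)e^{-i\Lambda(L-s)^2}\qquad(0\le s\le L),
\]
with $g=h=0$ on $(L,\infty)$. Then $\int_0^Lh(L-s)g(s)\,ds=L/2$, and for $u\in\{g,h\}$,
$\operatorname{Re}\lambda\ge0$ and $0\le y\le L$,
\begin{equation}\label{eq:chirp}
\Big|\int_y^Le^{-\lambda(r-y)}u(r)\,dr\Big|\le e^{-L}.
\end{equation}
\end{lemma}

\begin{proof}
Since $\chi(L-s)=\chi(s)$, we have $h(L-s)g(s)=\sin^2(\pi s/L)$, whose integral over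
$[0,L]$ is $L/2$.

We next note that
\begin{equation}\label{eq:fresnel}
\Big|\int_a^be^{\pm i\rho^2}\,d\rho\Big|\le4\qquad(a<b).
\end{equation}
Indeed, for $1\le a<b$ an integration by parts gives
\[
\Big|\int_a^be^{i\rho^2}d\rho\Big|
=\Big|\Big[\frac{e^{i\rho^2}}{2i\rho}\Big]_a^b+\int_a^b\frac{e^{i\rho^2}}{2i\rho^2}\,d\rho\Big|
\le\frac1{2a}+\frac1{2b}+\frac12\Big(\frac1a-\frac1b\Big)=\frac1a\le1 .
\]
By symmetry the same holds for intervals in $(-\infty,-1]$, and $[-1,1]$ contributes at
most $2$. The sign $-$ follows by conjugation.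

Let $\lambda=\sigma+i\xi$ with $\sigma\ge0$. The integral in \eqref{eq:chirp} equals
$\int_y^L\psi k\,dr$ with
\[
\psi(r)=e^{-\sigma(r-y)}\chi(r),\qquad
k(r)=e^{-i\xi(r-y)}e^{\pm i\Lambda(r-c)^2},
\]
where the sign is $+$ and $c=0$ for $g$, and the sign is $-$ and $c=L$ for $h$. Completing the square, $k(r)$ is
a constant of modulus $1$ times $e^{\pm i\Lambda(r-c')^2}$ with $c'$ real. Substituting
$\rho=\Lambda^{1/2}(r-c')$ and using \eqref{eq:fresnel}, we see that $K(r):=\int_y^rk$ satisfies
$|K|\le4\Lambda^{-1/2}$ on $[y,L]$. As $K(y)=0=\psi(L)$, integration by parts gives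
\[
\Big|\int_y^L\psi k\,dr\Big|=\Big|\int_y^L\psi'K\,dr\Big|
\le4\Lambda^{-1/2}\Big(\int_0^L|\chi'|\,dr+\int_y^L\sigma e^{-\sigma(r-y)}dr\Big)
\le12\Lambda^{-1/2}=e^{-L},
\]
because the total variation of $\chi$ on $[0,L]$ is $2$.
\end{proof}

\section{The building block}\label{sec:block}

We now need a contraction semigroup for which both chirps occur, at least approximately, as
signals $f(e^{sD}x)$ and $f(e^{sD}b)$, and whose resolvent is bounded on the right half-plane
independently of $L$.

\begin{lemma}\label{lem:block}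
For every $L\ge1$ there are a finite-dimensional normed space $W$, an operator $D$ on $W$,
vectors $x,b\in W$ and a functional $f\in W^*$ with $\|x\|,\|b\|\le2$ and $\|f\|\le1$, such
that
\begin{enumerate}
\item[\textup{(i)}] $\|e^{tD}\|\le1$ for $t\ge0$;
\item[\textup{(ii)}] $\{\operatorname{Re}\lambda\ge0\}\subset\rho(D)$, and
$\|R(\lambda,D)\|\le1$ there;
\item[\textup{(iii)}] $\displaystyle\Big|\int_0^Lf(e^{(L-s)D}b)\,f(e^{sD}x)\,ds\Big|
\ge\frac L2-3$.
\end{enumerate}
\end{lemma}

The natural model is the semigroup of left translations on functions on $[0,\infty)$ with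
$f(u)=u(0)$: the signal produced by a vector $u$ is then $u$ itself. What has to be
designed is the norm. The sup norm gives (i) but not (ii). We can force (ii) by passing to
the smallest larger norm for which all resolvents are contractions. The danger is that
products of many resolvents might make the chirps large in this norm. This is excluded by a
second, stronger norm $q$, for which all resolvents are already contractions: once a single
resolvent has made a chirp small in $q$, further resolvents do no harm. The price for $q$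
is a factor $e^L$, and Lemma~\ref{lem:chirp} was set up to pay it.

\begin{proof}
\emph{The norm.} Let $Y_0$ be the space of all $u\in C[0,\infty)$ with
$q(u):=\sup_{y\ge0}e^y|u(y)|<\infty$. For $u\in Y_0$, $t\ge0$ and
$\operatorname{Re}\lambda\ge0$ put
\[
(T_0(t)u)(y)=u(y+t),\qquad (R_0(\lambda)u)(y)=\int_0^\infty e^{-\lambda s}u(y+s)\,ds .
\]
Both functions are continuous, the second one by dominated convergence. Clearly
$q(T_0(t)u)\le q(u)$, and since
$|(R_0(\lambda)u)(y)|\le\int_0^\infty q(u)e^{-y-s}\,ds=q(u)e^{-y}$, we have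
$q(R_0(\lambda)u)\le q(u)$. So $T_0(t)$ and $R_0(\lambda)$ map $Y_0$ into itself. This is where the weight $e^y$ is used: in the sup norm the
integral would not be controlled on the imaginary axis. Define
\[
\|u\|_*=\sup\big\{\|R_0(\lambda_1)\cdots R_0(\lambda_n)u\|_\infty:\ n\ge0,\
\operatorname{Re}\lambda_i\ge0\big\}.
\]
Because $\|\cdot\|_\infty\le q$ and the $R_0(\lambda)$ contract $q$,
\begin{equation}\label{eq:sandwich}
\|u\|_\infty\le\|u\|_*\le q(u),
\end{equation}
so $\|\cdot\|_*$ is a norm on $Y_0$. By its definition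
$\|R_0(\lambda)u\|_*\le\|u\|_*$. Since $T_0(t)$ commutes with every $R_0(\lambda)$ and
contracts the sup norm, also $\|T_0(t)u\|_*\le\|u\|_*$. Finally, separating $n=0$ from
$n\ge1$ and using \eqref{eq:sandwich},
\begin{equation}\label{eq:onestep}
\|u\|_*=\max\Big(\|u\|_\infty,\sup_{\operatorname{Re}\lambda\ge0}\|R_0(\lambda)u\|_*\Big)
\le\max\Big(\|u\|_\infty,\sup_{\operatorname{Re}\lambda\ge0}q(R_0(\lambda)u)\Big).
\end{equation}

\emph{The chirps have norm at most $1$.} Let $u\in\{g,h\}$ be as in Lemma~\ref{lem:chirp}.
Then $u\in Y_0$, the function $R_0(\lambda)u$ vanishes on $[L,\infty)$, and for $y<L$ its value at $y$ is the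
integral in \eqref{eq:chirp}. Hence $q(R_0(\lambda)u)\le e^Le^{-L}=1$. As
$\|u\|_\infty\le1$, \eqref{eq:onestep} gives $\|u\|_*\le1$.

\emph{Passage to finite dimensions.} By the Stone--Weierstrass theorem
$\operatorname{span}\{e^{-ky}:k\ge1\}$ is dense in $C_0[0,\infty)$: it is an algebra, closed
under conjugation, separates points and vanishes nowhere. We approximate $e^yg$ and $e^yh$ within
$1$ by elements of this span and multiply by $e^{-y}$. This yields $m\ge2$ and
\[
x,b\in W:=\operatorname{span}\{e^{-ky}:2\le k\le m\}\subset Y_0\qquad\text{with}\qquad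
q(x-g)\le1,\quad q(b-h)\le1 .
\]
Equip $W$ with $\|\cdot\|_*$. By \eqref{eq:sandwich},
$\|x\|_*\le\|g\|_*+q(x-g)\le2$, and in the same way $\|b\|_*\le2$. Let $D=d/dy$ on $W$, so
that $De^{-ky}=-ke^{-ky}$. Then $e^{tD}$ and $T_0(t)$ both map $e^{-ky}$ to
$e^{-kt}e^{-ky}$, and, for $\operatorname{Re}\lambda\ge0$, $R(\lambda,D)$ and
$R_0(\lambda)$ both map $e^{-ky}$ to $(\lambda+k)^{-1}e^{-ky}$. So $e^{tD}=T_0(t)|_W$ and
$R(\lambda,D)=R_0(\lambda)|_W$, which proves (i) and (ii). Let $f(u)=u(0)$. Then
$|f(u)|\le\|u\|_\infty\le\|u\|_*$ and $f(e^{tD}u)=u(t)$.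

\emph{The convolution.} We have $\|x\|_\infty\le2$, $\|h\|_\infty\le1$,
$|b(r)-h(r)|\le e^{-r}$ and $|x(r)-g(r)|\le e^{-r}$. Writing
$b(L-s)x(s)-h(L-s)g(s)=(b-h)(L-s)\,x(s)+h(L-s)\,(x-g)(s)$, we get
\[
\Big|\int_0^L\big[b(L-s)x(s)-h(L-s)g(s)\big]ds\Big|
\le\int_0^L2e^{-(L-s)}\,ds+\int_0^Le^{-s}\,ds\le3 ,
\]
and (iii) follows from $\int_0^Lh(L-s)g(s)\,ds=L/2$.
\end{proof}

\section{Proof of Theorem \ref{thm:counter}}\label{sec:proof}

The building block shows its growth only after the long time $L$. To destroy a $C_0$-semigroup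
we need growth in arbitrarily short time. We therefore run the block at speed $N^\beta$ and move it to height $N$ on the
imaginary axis: $iN+N^\beta D$. Its resolvent is then bounded by $N^{-\beta}$, exactly what
\eqref{eq:decay} allows near $iN$, and its growth occurs at time $LN^{-\beta}$. This is
a matrix version of the symbol $i\xi-|\xi|^\beta$ from the introduction.

\paragraph{The operator $A$.}
For $j\ge1$ let $L_j=6+2\cdot8^j$, so that $\frac{L_j}2-3=8^j$, and let $W_j,D_j,x_j,b_j,f_j$
be given by Lemma~\ref{lem:block} with $L=L_j$. Choose $N_j\ge1$ with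
\begin{equation}\label{eq:N}
N_j^{1-\beta}\ge8\|D_j\|,\qquad N_j^\beta\ge2^jL_j .
\end{equation}
This is possible because $0<\beta<1$. The first condition says
that $N_j^\beta\|D_j\|\le N_j/8$, so that block $j$ lives near frequency $N_j$. The second
one makes its time scale short.
Let
\[
A_j=iN_j+N_j^\beta D_j,\qquad Y=\ell^2\text{-}\bigoplus_{j\ge1}W_j,
\]
and let $A_Y$ be the block-diagonal operator with blocks $A_j$ and maximal domain. Block-diagonal
operators on $Y$ have norm equal to the supremum of the norms of their blocks. The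
operators $T_Y(t)$ with blocks $e^{tA_j}$ are contractions by (i), since $\|e^{tA_j}\|=\|e^{tN_j^\beta D_j}\|$. They
are strongly continuous on the dense set of finite sequences, hence on $Y$. Taking
coordinates, we see that the generator $G$ of $T_Y$ satisfies $G\subset A_Y$. Since $1-G$ is
onto and $1-A_Y$ is injective (each $1-A_j$ is), $G=A_Y$. Let
\[
X=Y\oplus Y\ (\ell^2\text{-sum}),\qquad A=A_Y\oplus A_Y .
\]
Then $A$ generates the contraction semigroup $T=T_Y\oplus T_Y$, and $\omega_0(T)\le0$. As an
$\ell^2$-sum of finite-dimensional spaces, $X$ is separable and reflexive.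

\paragraph{Condition \eqref{eq:decay}.}
Let $\operatorname{Re}\lambda\ge0$ and $|\lambda|\ge1$. By (ii),
\[
\|R(\lambda,A_j)\|=N_j^{-\beta}\big\|R\big((\lambda-iN_j)N_j^{-\beta},D_j\big)\big\|
\le N_j^{-\beta}.
\]
If $|\lambda|\le2N_j$, this is at most $2^\beta|\lambda|^{-\beta}$. If $|\lambda|>2N_j$, then
$|\lambda-iN_j|\ge|\lambda|/2$ and $\|N_j^\beta D_j\|\le N_j/8\le|\lambda|/16$, so a Neumann
series gives $\|R(\lambda,A_j)\|\le\frac{16}7|\lambda|^{-1}\le3|\lambda|^{-\beta}$. Hence
$\|R(\lambda,A)\|\le3|\lambda|^{-\beta}$, which is \eqref{eq:decay} for every $\omega>0$. If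
$\omega_0(T)<\omega\le0$, we use
\[
R(\omega+is,A)=R(1+is,A)\big(I+(\omega-1)R(1+is,A)\big)^{-1}
\]
for $|s|$ so large that $|\omega-1|\,\|R(1+is,A)\|\le\frac12$. The inverse then has norm at
most $2$.

\paragraph{The operator $B$.}
Put
\[
b=(2^{-j}b_j)_j\in Y,\qquad \varphi(z)=\sum_{j\ge1}2^{-j}N_j^\beta f_j(z_j),\qquad
B(y,z)=(\varphi(z)b,0).
\]
The coefficient $N_j^\beta$ compensates the speed at which block $j$ runs. We show
that it is compatible with boundedness on $D((\omega-A)^\beta)$. Fix any $\omega>\omega_0(T)$
and let $P_Y=\omega-A_Y$, $P_j=\omega-A_j$. By \eqref{eq:negpower}, $P_Y^{-\beta}$ is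
block-diagonal with blocks $P_j^{-\beta}$. We claim that
\[
\kappa:=\sup_jN_j^\beta\|P_j^{-\beta}\|<\infty .
\]
By \eqref{eq:N}, $N_j\to\infty$, so it suffices to consider those $j$ with
$N_j\ge|\omega|$. For $\tau>0$ we have
\[
\tau+P_j=(\tau+\omega-iN_j)-N_j^\beta D_j .
\]
Let $m=\max(|\tau+\omega|,N_j)$. The scalar has modulus at least $m$, and
$\|N_j^\beta D_j\|\le N_j/8\le m/8$, so $\|(\tau+P_j)^{-1}\|\le\frac8{7m}$. Moreover
$\tau/2\le m$: if $\tau\ge2|\omega|$, then $|\tau+\omega|\ge\tau/2$, and if $\tau<2|\omega|$,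
then $\tau/2<|\omega|\le N_j$. Hence $\tau+N_j\le3m$ and
$\|(\tau+P_j)^{-1}\|\le4/(\tau+N_j)$. By \eqref{eq:negpower} and \eqref{eq:beta},
$\|P_j^{-\beta}\|\le4N_j^{-\beta}$. This proves the claim.

If $z=P_Y^{-\beta}u$ with $u\in Y$, then $z_j=P_j^{-\beta}u_j$ and, as $\|f_j\|\le1$,
\[
\sum_j\big|2^{-j}N_j^\beta f_j(z_j)\big|\le\sum_j2^{-j}\kappa\|u_j\|\le\kappa\|u\|
=\kappa\|P_Y^\beta z\| .
\]
So $\varphi$ is a bounded functional on $D(P_Y^\beta)$. Since
$(\omega-A)^\beta=P_Y^\beta\oplus P_Y^\beta$, the operator $B:D((\omega-A)^\beta)\to X$ is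
bounded. It has rank one, since \textup{(iii)} and $L_j>6$ show that $b_j\ne0$ and $f_j\ne0$. (The definition of $B$ does not involve $\omega$, so this holds for every
$\omega>\omega_0(T)$ at once.)

\paragraph{Failure of generation.}
Let $\varepsilon\ne0$ and suppose that $A+\varepsilon B$, with domain $D(A)$, generates a
$C_0$-semigroup $S$. Fix $j$ and regard $x_j\in W_j$ as an element of $D(A_Y)$. Then
$(0,x_j)\in D(A+\varepsilon B)$, so $(p(t),z(t)):=S(t)(0,x_j)$ is a classical solution of
\[
z'=A_Yz,\quad z(0)=x_j,\qquad p'=A_Yp+\varepsilon\varphi(z)b,\quad p(0)=0 .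
\]
The first equation gives $z(t)=T_Y(t)x_j=e^{tA_j}x_j\in W_j$, hence
$\varphi(z(t))=2^{-j}N_j^\beta f_j(e^{tA_j}x_j)$. The $j$-th block of the second equation is
therefore the ordinary differential equation
$p_j'=A_jp_j+\varepsilon4^{-j}N_j^\beta f_j(e^{tA_j}x_j)\,b_j$ with $p_j(0)=0$, and
\[
p_j(t)=\varepsilon4^{-j}N_j^\beta\int_0^te^{(t-s)A_j}b_j\;f_j(e^{sA_j}x_j)\,ds .
\]
Take $t=t_j:=L_jN_j^{-\beta}\le2^{-j}$ and substitute $s=N_j^{-\beta}r$. The oscillating
factors combine to the constant $e^{iN_j(t_j-s)}e^{iN_js}=e^{iN_jt_j}$ of modulus one, and the factor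
$N_j^\beta$ cancels against $ds=N_j^{-\beta}dr$. By (iii),
\[
|f_j(p_j(t_j))|=|\varepsilon|4^{-j}\Big|\int_0^{L_j}f_j\big(e^{(L_j-r)D_j}b_j\big)
f_j\big(e^{rD_j}x_j\big)\,dr\Big|\ge|\varepsilon|4^{-j}8^j=|\varepsilon|2^j .
\]
Since $\|f_j\|\le1$ and $\|x_j\|\le2$, it follows that $\|S(t_j)\|\ge|\varepsilon|2^{j-1}$
for every $j$, with $t_j\in[0,1]$. This contradicts the boundedness of $S$ on $[0,1]$ and
proves Theorem~\ref{thm:counter}. \qed

\begin{remark}
The role of the exponents is visible in the proof. If $\beta=1$, the first condition in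
\eqref{eq:N} reads $1\ge8\|D_j\|$ and can no longer be met by increasing $N_j$. If
$N_j^\beta$ in $\varphi$ is replaced by $N_j^\gamma$ with $0<\gamma<\beta$, then
$f_j(p_j(t_j))$ acquires the factor $N_j^{-(\beta-\gamma)}$. By the first fact recalled in the
introduction, the resulting lower bound $|\varepsilon|2^jN_j^{-(\beta-\gamma)}$ must then stay
bounded.
\end{remark}

\section{Hilbert spaces}\label{sec:hilbert}

\begin{remark}
We first see why the construction cannot work here. Suppose that in
Lemma~\ref{lem:block} the space $W$ is a Hilbert space and (i), (ii) hold. From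
$R(is,D)=(I+R(is,D))R(1+is,D)$ and (ii) we get $\|R(is,D)x\|\le2\|R(1+is,D)x\|$. Since
$e^{tD}$ decays exponentially ($D$ is a matrix with spectrum in the open left half-plane),
Plancherel's theorem can be applied on both lines and gives
\[
2\pi\int_0^\infty\|e^{tD}x\|^2\,dt=\int_{\mathbb R}\|R(is,D)x\|^2\,ds
\le4\cdot2\pi\int_0^\infty e^{-2t}\|e^{tD}x\|^2\,dt\le4\pi\|x\|^2 .
\]
The same holds for $b$. By the Cauchy--Schwarz inequality the integral in (iii) is at most
$2\|f\|^2\|b\|\,\|x\|\le8$ in modulus, whatever $L$ is. So on Hilbert spaces resolvent bounds control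
orbits in the quadratic mean, which the chirps violate.
\end{remark}

The general proof uses the same principle. Generation is tested by the theorem of Gomilko
and of Shi and Feng \cite{Gomilko,ShiFeng}: \emph{Let $G$ be a closed, densely defined
operator on a Hilbert space with $\{\operatorname{Re}\lambda>w\}\subset\rho(G)$, and suppose
that for every $x$
\begin{equation}\label{eq:gsf}
\sup_{\sigma'>0}\ \sigma'\int_{\mathbb R}\Big(\|R(w+\sigma'+is,G)x\|^2
+\|R(w+\sigma'+is,G)^*x\|^2\Big)ds<\infty .
\end{equation}
Then $G$ generates a $C_0$-semigroup.}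

\begin{proof}[Proof of Theorem~\ref{thm:hilbert}]
The last sentence of the theorem is Lemma~\ref{lem:pert}(a), because
$\|C\|\le\|B\|\,\|P^{-\beta}\|_{X\to D(P^\beta)}$ and $M_1$ does not depend on $B$. We use the notation of
Section~\ref{sec:res}, and $V(\lambda)$ and $v$ as in Lemma~\ref{lem:pert}, for the given
$w\ge\omega$. By Lemma~\ref{lem:pert}(b), $\{\operatorname{Re}\lambda\ge w\}\subset\rho(A+B)$. Hence
$A+B$ is closed, and it is densely defined because its domain is $D(A)$. It remains to verify \eqref{eq:gsf}.

Let $\sigma>0$ with $\omega+\sigma>w$, and write $\lambda=\omega+\sigma+is$. Below, $c$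
denotes constants, possibly different at each occurrence, that do not depend on $\sigma$,
$s$ and $x$.

\emph{The unperturbed integrals.} For fixed $\sigma$ the function $s\mapsto R(\lambda)x$ is
the Fourier transform of $t\mapsto e^{-(\omega+\sigma)t}T(t)x$ on $(0,\infty)$. Plancherel's
theorem gives
\begin{equation}\label{eq:planch}
\sigma\int_{\mathbb R}\|R(\lambda)x\|^2\,ds
=2\pi\sigma\int_0^\infty e^{-2(\omega+\sigma)t}\|T(t)x\|^2\,dt\le\pi M^2\|x\|^2 .
\end{equation}
On a Hilbert space the adjoints $T(t)^*$ form a $C_0$-semigroup with the same bound, and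
$R(\lambda)^*$ is the resolvent of its generator at $\overline\lambda$. So \eqref{eq:planch} also holds with
$R(\lambda)^*$ in place of $R(\lambda)$.

\emph{The adjoint integral.} By \eqref{eq:pertres},
$\|R(\lambda,A+B)^*x\|=\|V(\lambda)^*R(\lambda)^*x\|\le v\|R(\lambda)^*x\|$, so
$\sigma\int\|R(\lambda,A+B)^*x\|^2ds\le c\|x\|^2$.

\emph{The direct integral.} Here the factors $R(\lambda)V(\lambda)$ stand in the
unfavorable order, and we use the second form in \eqref{eq:pertres}. Its first term is
covered by \eqref{eq:planch}. Let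
\[
J(s)=\|R(\lambda)V(\lambda)C\,P^\beta R(\lambda)x\| .
\]
Using only $\|P^\beta R(\lambda)\|\le M_1$ we would obtain $J(s)\le c|s|^{-\beta}\|x\|$,
which is not enough: $\sigma\int_{|s|\ge\sigma}|s|^{-2\beta}ds$ is infinite for
$\beta\le\frac12$, and otherwise it is of order $\sigma^{2-2\beta}$, which is unbounded as
$\sigma\to\infty$. Instead we let the decay of
the left resolvent cancel the growth $|\mu|^\beta$ in Lemma~\ref{lem:balak}, which retains
the square integrable function $\|R(\lambda)x\|$.

For $|s|<\sigma$ we have $\|R(\lambda)\|\le M/\sigma$, hence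
$J(s)\le\frac M\sigma v\|C\|M_1\|x\|$ and
\[
\sigma\int_{|s|<\sigma}J(s)^2\,ds\le2\big(Mv\|C\|M_1\big)^2\|x\|^2 .
\]
For $|s|\ge\sigma$ we have $|s|\le|\mu|\le\sqrt2\,|s|$. By \eqref{eq:M1} and
\eqref{eq:pointwise},
\[
J(s)\le c|s|^{-\beta}\big(|s|^\beta\|R(\lambda)x\|+|s|^{\beta-1}\|x\|\big)
=c\big(\|R(\lambda)x\|+|s|^{-1}\|x\|\big).
\]
By \eqref{eq:planch} and $\sigma\int_{|s|\ge\sigma}s^{-2}\,ds=2$ we get
$\sigma\int_{|s|\ge\sigma}J(s)^2\,ds\le c\|x\|^2$. Altogether
$\sigma\int\|R(\lambda,A+B)x\|^2ds\le c\|x\|^2$.

\emph{Conclusion.} For $\sigma'>0$ put $\sigma=(w-\omega)+\sigma'$, so that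
$\omega+\sigma=w+\sigma'$ and $\sigma'\le\sigma$. The two estimates give \eqref{eq:gsf} for
$G=A+B$, and $A+B$ generates a $C_0$-semigroup.
\end{proof}

The Hilbert space structure entered only through \eqref{eq:planch}, its adjoint version and the generation
theorem. All other estimates come from Section~\ref{sec:res} and hold in the
situation of Theorem~\ref{thm:counter} as well.

\begin{thebibliography}{9}

\bibitem{RankOne}
\emph{Rank-1 perturbations of cosine functions and semigroups},
\url{https://www.uni-ulm.de/fileadmin/website_uni_ulm/mawi.inst.020/arendt/downloads/pubbib/short/2006-AreBat-Rnk1PrtCsnFncSmg.pdf}.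

\bibitem{Gomilko}
A.~M. Gomilko, \emph{Funct. Anal. Appl.} \textbf{33} (1999).

\bibitem{ShiFeng}
D.-H. Shi and D.-X. Feng, \emph{J. Math. Anal. Appl.} \textbf{247} (2000).

\end{thebibliography}

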